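\title{A model of ZFC with no countably compact Abelian group of size $\aleph_\omega<2^{\mathfrak c}$}

\begin{abstract}
It is consistent with ZFC that an Abelian group of size at most $2^{\mathfrak c}$ admits a Hausdorff countably compact group topology if and only if it satisfies two algebraic conditions, (PS) and (CC). We show that this equivalence is not a theorem of ZFC. We give a forcing model with $\mathfrak c=\omega_2$ and $2^{\mathfrak c}$ arbitrarily large in which no Abelian group whose cardinality exceeds $\mathfrak c$ and has countable cofinality admits such a topology. The groups $(\mathbb Z/2)^{(\aleph_\omega)}$ and $\mathbb Z^{(\aleph_\omega)}$ are counterexamples there, and every infinite countably compact Abelian group $A$ satisfies $|A|^\omega=|A|$.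
\end{abstract}

\section{The question and the results}\label{sec:intro}

All groups are Abelian and written additively, and all group topologies are Hausdorff. A space is \emph{countably compact} if every countable open cover has a finite subcover. Let $\mathfrak c=2^\omega$ and $\mathbb N=\{1,2,3,\dots\}$. For a group $A$ and $n,d\in\mathbb N$ put
\[
A[n]=\{x\in A: nx=0\},\qquad dA=\{dx:x\in A\},\qquad dA[n]=d(A[n]).
\]
The \emph{free rank} $r(A)$ is the cardinality of a maximal $\mathbb Z$-independent set of elements of infinite order, $A$ has \emph{bounded order} if $nA=\{0\}$ for some $n\in\mathbb N$, and $A^{(\kappa)}$ is the direct sum of $\kappa$ copies of $A$. Consider two algebraic conditions on $A$.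
\begin{itemize}
\item[(PS)] Either $A$ has bounded order or $r(A)\ge\mathfrak c$.
\item[(CC)] For all $n,d\in\mathbb N$, the group $dA[n]$ is finite or $|dA[n]|\ge\mathfrak c$.
\end{itemize}
Both say that a part of $A$ which is not small for a trivial reason has size at least $\mathfrak c$. Condition (CC) holds in every countably compact group, because the groups $dA[n]$ are then countably compact and an infinite countably compact group has at least $\mathfrak c$ elements (Lemma~\ref{lem:size}). A countably compact torsion group has bounded order (Remark~\ref{rem:torsion}); condition (PS) asks that unbounded order be witnessed by $\mathfrak c$ independent elements of infinite order.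

It is known to be consistent with ZFC that, for every group $A$ with $|A|\le 2^{\mathfrak c}$, $A$ admits a countably compact group topology if and only if $A$ satisfies (PS) and (CC); the model is a forcing model of ZFC${}+{}$CH in which $2^{\mathfrak c}$ can be made arbitrarily large. The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Is it true in ZFC that a group $A$ of size at most $2^{\mathfrak c}$ admits a countably compact group topology if and only if $A$ satisfies both \textup{(PS)} and \textup{(CC)}?}
\medskip

The simplest test is $A=(\mathbb Z/p)^{(\kappa)}$ with $p$ prime and $\kappa$ infinite. Here (PS) holds because $pA=\{0\}$, and every $dA[n]$ is $\{0\}$ or $A$, so (CC) says $\kappa\ge\mathfrak c$. If $\kappa^\omega=\kappa$, a topology exists in ZFC (Section~\ref{sec:cor}). This covers $\kappa=\mathfrak c$ and $\kappa=2^{\mathfrak c}$ and leaves the cardinals strictly between them with $\kappa^\omega>\kappa$, such as $\aleph_\omega$ when $\mathfrak c<\aleph_\omega<2^{\mathfrak c}$. Without a bound on $|A|$ the equivalence fails in ZFC, for lack of room in small powers of the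 circle (Remark~\ref{rem:beth}). Below $2^{\mathfrak c}$ there is room, since the compact group $(\mathbb Z/p)^{\mathfrak c}$ has subgroups of every infinite size up to $2^{\mathfrak c}$, and one might guess that the answer is positive. But room is not the only issue. If $\kappa^\omega=\kappa$, a subgroup of size $\kappa$ of a compact group lies in a countably compact subgroup of size $\kappa$: add a cluster point for each of the $\kappa^\omega$ sequences, generate a subgroup, and repeat $\omega_1$ times. If $\kappa^\omega>\kappa$, there are more sequences than points, and one point has to serve many sequences. We show that this economy is consistently impossible.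

\medskip
\noindent\textbf{The model.} Let $V$ be a model of ZFC in which
\begin{equation}\label{eq:ground}
2^\omega=\omega_2\qquad\text{and}\qquad 2^\mu=\mu^+\ \text{ for all cardinals }\mu\ge\omega_1;
\end{equation}
for example, add $\omega_2$ Cohen reals to a model of GCH. Let $\lambda\ge\aleph_\omega$ be a cardinal with $\lambda^{\omega_2}=\lambda$. Such $\lambda$ are arbitrarily large: for $\mu\ge\aleph_\omega$ we have $(\mu^+)^{\omega_2}=(2^\mu)^{\omega_2}=\mu^+$. For a set $S$ of ordinals let $\mathbb P_S$ be the set of partial functions $p$ from $S$ to $2=\{0,1\}$ with $|p|\le\omega_1$, ordered by reverse inclusion. Let $G$ be $\mathbb P_\lambda$-generic over $V$. Then $V$ and $V[G]$ have the same cardinals and cofinalities, and in $V[G]$ we have $\mathfrak c=\omega_2$ and $2^{\mathfrak c}=\lambda$ (Section~\ref{sec:forcing}).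

\begin{theorem}\label{thm:main}
In $V[G]$, if $\kappa>\mathfrak c$ is any cardinal with $\operatorname{cf}(\kappa)=\omega$, then no Abelian group of cardinality $\kappa$ admits a Hausdorff countably compact group topology.
\end{theorem}

\begin{corollary}\label{cor:answer}
In $V[G]$, every Abelian group $A$ of size $\aleph_\omega$ satisfying \textup{(PS)} and \textup{(CC)}, for example $(\mathbb Z/2)^{(\aleph_\omega)}$ or $\mathbb Z^{(\aleph_\omega)}$, is a counterexample to the equivalence in the Question.
\end{corollary}

\begin{proof}
We have $\mathfrak c=\omega_2<\aleph_\omega\le\lambda=2^{\mathfrak c}$ (in fact $\aleph_\omega<\lambda$, since $\lambda^\omega=\lambda$ and $\aleph_\omega^\omega>\aleph_\omega$). So $|A|\le 2^{\mathfrak c}$, and $A$ has no countably compact group topology by Theorem~\ref{thm:main}. The group $(\mathbb Z/2)^{(\aleph_\omega)}$ satisfies both conditions by the discussion of $(\mathbb Z/p)^{(\kappa)}$ above. For $A=\mathbb Z^{(\aleph_\omega)}$ we have $r(A)=\aleph_\omega\ge\mathfrak c$, which gives (PS), and $A[n]=\{0\}$ for all $n$, which gives (CC).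
\end{proof}

So the answer to the Question is negative, and together with the consistency result quoted above, the equivalence is independent of ZFC. The implication that fails in $V[G]$ is ``if'', and it fails at once for every group satisfying (PS) and (CC) whose cardinality lies in $(\mathfrak c,2^{\mathfrak c}]$ and has countable cofinality. The implication ``only if'' is not needed here. The theorem also determines the sizes of countably compact groups in the model.

\begin{corollary}\label{cor:sharp}
The following hold in $V[G]$.
\begin{enumerate}
\item Every infinite countably compact Hausdorff Abelian group $A$ satisfies $|A|^\omega=|A|$. The same holds for each infinite group among $dA$, $A[n]$, $dA[n]$.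
\item For a prime $p$ and an infinite cardinal $\kappa$, the group $(\mathbb Z/p)^{(\kappa)}$ admits a countably compact group topology if and only if $\kappa^\omega=\kappa$, that is, if and only if $\kappa\ge\mathfrak c$ and $\operatorname{cf}(\kappa)>\omega$.
\end{enumerate}
\end{corollary}

Sections~\ref{sec:groups} and~\ref{sec:forcing} collect what is needed about groups and about the forcing. Section~\ref{sec:toy} shows the idea on the simplest points of $V[G]$, Sections~\ref{sec:blocks} and~\ref{sec:step} prove Theorem~\ref{thm:main}, and Section~\ref{sec:cor} proves Corollary~\ref{cor:sharp}.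

\section{Countably compact groups in ZFC}\label{sec:groups}

A \emph{cluster point} of a sequence $(y_N)_{N<\omega}$ is a point each of whose neighborhoods contains $y_N$ for infinitely many $N$. A space is countably compact if and only if every sequence in it has a cluster point, if and only if every decreasing sequence of nonempty closed sets has nonempty intersection. Closed subspaces and continuous images of countably compact spaces are countably compact, and Hausdorff topological groups are regular. We write $\mathbb T=\mathbb R/\mathbb Z$ and let $\|t\|$ be the distance from $t\in\mathbb T$ to $0$. A \emph{character} is a homomorphism into $\mathbb T$. \emph{K\"onig's theorem} states that $\sum_l\kappa_l<\prod_l\mu_l$ if $\kappa_l<\mu_l$ for all $l$; in particular $\kappa^\omega>\kappa$ when $\operatorname{cf}(\kappa)=\omega$.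

\begin{lemma}\label{lem:char}
The continuous characters of a countably compact group $H$ separate points, and every open subgroup of $H$ has finite index.
\end{lemma}

\begin{proof}
We show that $H$ is \emph{precompact}: finitely many translates of any open $U\ni0$ cover $H$. Otherwise there are $x_n\in H$ with $x_n\notin x_m+U$ for $m<n$. Take an open $U'=-U'\ni0$ with $U'+U'\subseteq U$. If $x_m,x_n\in y+U'$ with $m<n$, then $x_n-x_m\in U'+U'\subseteq U$, which is false. So each translate of $U'$ contains at most one term, and $(x_n)$ has no cluster point, a contradiction. Precompactness gives the claim on open subgroups. Moreover, a precompact Abelian group is a subgroup of a compact Abelian group, its completion, and the continuous characters of a compact Abelian group separate points.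
\end{proof}

\begin{lemma}\label{lem:size}
Let $A$ be a countably compact group. Then $A[n]$, $dA$ and $dA[n]$ are countably compact subgroups of $A$. If $A$ is infinite, then $|A|\ge\mathfrak c$.
\end{lemma}

\begin{proof}
The subgroup $A[n]$ is closed, being the kernel of $x\mapsto nx$, and $dA$, $dA[n]$ are the images of $A$, $A[n]$ under the continuous map $x\mapsto dx$. Let $A$ be infinite. If one point were isolated, then $A$ would be discrete by homogeneity, and an injective sequence would have no cluster point. So every nonempty open set has two distinct points, and by regularity we can choose nonempty open sets $U_s$, for finite binary strings $s$, such that $\overline{U_{s0}}$ and $\overline{U_{s1}}$ are disjoint subsets of $U_s$. For $f\in2^\omega$ the sets $\bigcap_n\overline{U_{f\upharpoonright n}}$ are nonempty and pairwise disjoint.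
\end{proof}

\begin{remark}\label{rem:torsion}
A countably compact torsion group $A$ has bounded order. Indeed, if no $A[n!]$ had interior, regularity would give nonempty open sets $U_n$ with $\overline{U_{n+1}}\subseteq U_n\setminus A[n!]$, and a point of $\bigcap_n\overline{U_n}$ would have infinite order. So some $A[n!]$ is an open subgroup, of finite index $m$ by Lemma~\ref{lem:char}, and $m\,n!\,A=\{0\}$.
\end{remark}

By Lemma~\ref{lem:char}, a countably compact group $H$ of size $\kappa$ has a continuous injective homomorphism into $\mathbb T^\kappa$. In the forcing argument a point of $\mathbb T^\theta$ depends on $\theta$ coordinates of the generic function, and we need $\theta<\kappa$. The next lemma achieves this, at the price of injectivity. Its proof already contains the sequences used later: partial sums of a series whose terms come from deeper and deeper levels.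

\begin{lemma}\label{lem:red}
Let $\operatorname{cf}(\kappa)=\omega$ and $\mu^\omega<\kappa$ for all $\mu<\kappa$. If $H$ is a countably compact group with $|H|=\kappa$, then there is a set $\Phi$ of continuous characters of $H$ with $|\Phi|<\kappa$ such that the image of $H$ in $\mathbb T^\Phi$ under $h\mapsto(\varphi(h))_{\varphi\in\Phi}$ has size $\kappa$.
\end{lemma}

\begin{proof}
Let $\kappa_0<\kappa_1<\cdots$ be infinite cardinals with supremum $\kappa$, and write $H\setminus\{0\}$ as an increasing union of sets $F_n$ with $|F_n|\le\kappa_n$. For $h\ne0$ fix a continuous character $\varphi_h$ with $\varphi_h(h)\ne0$. Put $\Phi_n=\{\varphi_h:h\in F_n\}$ and $K_n=\bigcap_{\varphi\in\Phi_n}\ker\varphi$. The $K_n$ are decreasing closed subgroups with $\bigcap_nK_n=\{0\}$, and the image of $H$ in $\mathbb T^{\Phi_n}$ has size $|H/K_n|$. If $|H/K_n|=\kappa$ for some $n$, take $\Phi=\Phi_n$.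

Suppose instead that $|H/K_n|<\kappa$ for all $n$. Then $|K_n|=\kappa$ for all $n$, since $|H|=|H/K_n|\cdot|K_n|$. Given $n$ and $\mu<\kappa$ there is $l>n$ with $|K_n/K_l|>\mu$: otherwise $K_n$, which embeds into $\prod_{l>n}K_n/K_l$, would have size at most $\mu^\omega<\kappa$. So there are $n_0<n_1<\cdots$ such that $Q_l=K_{n_l}/K_{n_{l+1}}$ has size at least $\kappa_{l+1}$. Fix a representative $\rho(c)\in K_{n_l}$ of each coset $c\in Q_l$. For $\vec c\in\prod_lQ_l$ put $s_L=\sum_{l<L}\rho(c_l)$ and let $h_{\vec c}\in H$ be a cluster point of $(s_L)_{L<\omega}$. For $N\ge L$ the term $s_N$ lies in the closed set $s_L+K_{n_L}$, so $h_{\vec c}\in s_L+K_{n_L}$ for all $L$. If $\vec c$ and $\vec c\,'$ first differ at $l$, then taking $L=l+1$ gives $h_{\vec c}-h_{\vec c\,'}\in\rho(c_l)-\rho(c'_l)+K_{n_{l+1}}$, a coset that does not contain $0$. So $\vec c\mapsto h_{\vec c}$ is injective, and $|H|\ge\prod_l\kappa_{l+1}>\sum_l\kappa_l=\kappa$ by K\"onig's theorem, a contradiction.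
\end{proof}

\begin{remark}\label{rem:beth}
Let $\kappa$ be the supremum of $\omega,2^\omega,2^{2^\omega},\dots$. Then $2^\mu<\kappa$ for $\mu<\kappa$, so Lemma~\ref{lem:red} applies, while $|\mathbb T^\Phi|<\kappa$ whenever $|\Phi|<\kappa$. Hence no group of size $\kappa$ is countably compact, although $(\mathbb Z/2)^{(\kappa)}$ satisfies (PS) and (CC). In $V[G]$ this count says nothing about $\aleph_\omega$, because $|\mathbb T^{\omega_2}|=\lambda>\aleph_\omega$.
\end{remark}

\section{The forcing}\label{sec:forcing}

Stronger conditions are smaller: $p\le q$ means $p\supseteq q$. Two conditions are compatible if and only if they agree on the intersection of their domains; in particular, conditions with disjoint domains are compatible. We write $p{\upharpoonright}S$ for the restriction of $p$ to $\operatorname{dom}(p)\cap S$. We recall five standard facts about $\mathbb P_S$ over $V$.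

\medskip
\noindent\textbf{(F1) Closure.} The union of at most $\omega_1$ pairwise compatible conditions is a condition. In particular decreasing sequences of length at most $\omega_1$ have lower bounds, so $\mathbb P_S$ adds no new sequences of length $\omega_1$ of elements of $V$, and it preserves cofinalities up to $\omega_2$. No reals are added, so $\mathbb T$ is the same metric group in all models considered, and every condition has an extension that \emph{decides} a given name $\dot t$ for an element of $\mathbb T$, that is, forces $\dot t=t$ for some $t\in\mathbb T$.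

\medskip
\noindent\textbf{(F2) $\Delta$-system lemma.} Let $\theta$ be infinite and let $\chi>\theta$ be regular with $\mu^\theta<\chi$ for all $\mu<\chi$. If $|S_\xi|\le\theta$ for $\xi<\chi$, then there are $E\subseteq\chi$ with $|E|=\chi$ and a set $R$, the \emph{root}, such that $S_\xi\cap S_\eta=R$ for distinct $\xi,\eta\in E$.

\medskip
\noindent\textbf{(F3) Chain condition.} Antichains of $\mathbb P_S$ have size at most $\omega_2$. Indeed, $\omega_2^{\omega_1}=2^{\omega_1}=\omega_2$, so the domains of $\omega_3$ out of any $\omega_3$ conditions form a $\Delta$-system; two of these conditions agree on the root, which carries at most $2^{\omega_1}=\omega_2$ functions, and these two are compatible. Hence cofinalities from $\omega_3$ on are preserved, and with (F1) all cofinalities and cardinals are preserved.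

\medskip
\noindent\textbf{(F4) Nice names.} Every subset of a cardinal $\mu$ in the extension is determined by a function in $V$ assigning an antichain to each $\alpha<\mu$. So $2^\mu\le\big((|\mathbb P_S|^{\omega_2})^\mu\big)^V$ in the extension.

\medskip
\noindent\textbf{(F5) Product lemma.} For $R\subseteq\lambda$ in $V$, the map $p\mapsto(p{\upharpoonright}R,\,p{\upharpoonright}(\lambda\setminus R))$ is an isomorphism $\mathbb P_\lambda\to\mathbb P_R\times\mathbb P_{\lambda\setminus R}$. The filter $G_R=G\cap\mathbb P_R$ is generic over $V$, and if $G'$ is any $\mathbb P_{\lambda\setminus R}$-generic filter over $V[G_R]$, then $G_R*G'=\{p:p{\upharpoonright}R\in G_R,\ p{\upharpoonright}(\lambda\setminus R)\in G'\}$ is $\mathbb P_\lambda$-generic over $V$.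

\medskip
In $V[G]$ we have $\mathfrak c=\omega_2$ by (F1). Since $|\mathbb P_\lambda|=\lambda^{\omega_1}=\lambda$, (F4) gives $2^{\omega_2}\le\lambda^{\omega_2}=\lambda$. Conversely, cut $\lambda$ into $\lambda$ blocks indexed by $\omega_2$. Any condition can be extended to make the traces of $\bigcup G$ on two given blocks differ, so $2^{\omega_2}\ge\lambda$. Finally, $V$ and $V[G]$ have the same $\omega$-sequences of ordinals, so \eqref{eq:ground} gives
\begin{equation}\label{eq:omega}
\mu^\omega\le\max(\mu^+,\omega_2)\quad\text{for every cardinal $\mu$, in $V$ and in $V[G]$.}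
\end{equation}

\section{The idea, for generic points}\label{sec:toy}

The simplest new points of a compact group in $V[G]$ are read off directly from $g=\bigcup G\colon\lambda\to2$. Fix in $V$ an injection $\tau\colon\aleph_\omega\times\omega_2\to\lambda$, let $T_\xi=\{\tau(\xi,i):i<\omega_2\}$, and define $x_\xi\in(\mathbb Z/2)^{\omega_2}$ by $x_\xi(i)=g(\tau(\xi,i))$. Say that a set $S\subseteq\lambda$ \emph{supports} a name $\dot y$ for a point of $(\mathbb Z/2)^{\omega_2}$ if $p\Vdash\dot y(i)=t$ implies $p{\upharpoonright}S\Vdash\dot y(i)=t$. We shall see in Section~\ref{sec:blocks} that such a name has a support of size at most $\omega_2$.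

Let $\xi_0,\xi_1,\dots$ be distinct and $\dot Y_N=\sum_{k<N}\dot x_{\xi_k}$. \emph{If $S$ supports $\dot y$ and $S\cap T_{\xi_k}=\emptyset$ for all $k\ge m$, then no condition $\bar p$ forces that $\dot y$ is a cluster point of $(\dot Y_N)$.} To see this, use $|\bar p|\le\omega_1$ to pick $i<\omega_2$ with $\tau(\xi_k,i)\notin\operatorname{dom}(\bar p)$ for all $k$. Let $p''\le\bar p$ decide $\dot y(i)$, say as $z$, and the bits $\dot x_{\xi_k}(i)$ for $k<m$. The condition $p_1=\bar p\cup p''{\upharpoonright}(S\cup T_{\xi_0}\cup\dots\cup T_{\xi_{m-1}})$ makes the same decisions and is undefined at $\tau(\xi_k,i)$ for $k\ge m$. Extend $p_1$ by the value $0$ at $\tau(\xi_k,i)$ for all $k>m$, and by that value at $\tau(\xi_m,i)$ which makes $\dot Y_{m+1}(i)=z+1$. The resulting condition forces $\dot Y_N(i)=z+1\ne\dot y(i)$ for all $N>m$, so it forces that $\dot y$ is not a cluster point.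

Thus a cluster point must depend on infinitely many of the blocks $T_{\xi_k}$. Now suppose that all $x_\xi$ lie in a subgroup $H=\{y_\zeta:\zeta<\aleph_\omega\}$ of $(\mathbb Z/2)^{\omega_2}$, and fix in $V$ names $\dot y_\zeta$ with supports $S_\zeta$ of size at most $\omega_2$. The set $\bigcup_{\zeta<\omega_{k+2}}S_\zeta$ has size at most $\omega_{k+2}$ and so misses all but $\omega_{k+2}$ blocks. Choose distinct $\xi_k$ such that $T_{\xi_k}$ is among the blocks missed. Then every $S_\zeta$ meets only finitely many $T_{\xi_k}$, the sequence $(Y_N)$ has no cluster point in $H$, and $H$ is not countably compact.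

For an arbitrary $H$ three things change.
\begin{enumerate}
\item The supports of the points of $H$ overlap. We form $\Delta$-systems and move their roots into the ground model. All but few points remain new over the larger ground model.
\item We made $\dot Y_N(i)$ converge by giving $\dot x_{\xi_k}(i)$ the value $0$. In general $0$ is not available: if $\dot x_{\xi_k}(i)=1$ is forced for infinitely many $k$, then $\dot Y_N(i)$ oscillates whatever we do. We therefore pair each point with a \emph{twin}, a point whose name is an isomorphic copy on a disjoint block, and sum the differences of twins.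
\item The condition $\bar p$ may treat the two twins differently and so destroy the cancellation. But then it has reduced the set of values available to one of them. We copy the reduction to the other twin and start again. After $\omega_1$ rounds all values of some point are decided by one condition, so that point is not new.
\end{enumerate}

\section{Twin names on disjoint blocks}\label{sec:blocks}

Fix $\kappa>\omega_2$ with $\operatorname{cf}(\kappa)=\omega$ and suppose, toward a contradiction, that in $V[G]$ some group of size $\kappa$ has a countably compact group topology. This section extracts from that group the configuration described in items (1) and (2) above.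

For $R\subseteq\lambda$ in $V$ let $W=V[G_R]$ and $\mathbb Q=\mathbb P_{\lambda\setminus R}$. By (F1) and (F3), $W$ has the same cardinals, cofinalities and $\omega_1$-sequences of ordinals as $V$. So each $\mathbb P_S$ with $S\in V$ is the same set whether computed in $V$ or in $W$, and (F1) holds for $\mathbb Q$ over $W$. A bijection $\pi\colon S\to S'$ induces an isomorphism $\mathbb P_S\to\mathbb P_{S'}$, $r\mapsto\pi(r)=\{(\pi(\alpha),\varepsilon):(\alpha,\varepsilon)\in r\}$.

\begin{proposition}\label{prop:blocks}
There are a cardinal $\theta$, a set $R\subseteq\lambda$ in $V$ and, in $W$, $\mathbb Q$-names $\dot x_\zeta$ for elements of $\mathbb T^\theta$ and sets $T_\zeta\subseteq\lambda\setminus R$ $(\zeta<\kappa)$, ordinals $\xi_k,\eta_k<\kappa$ and bijections $\pi_k\colon T_{\xi_k}\to T_{\eta_k}$ $(k<\omega)$ with the following properties, where $\Vdash$ is forcing with $\mathbb Q$ over $W$ and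
\[
\dot a_k=\dot x_{\xi_k},\qquad \dot b_k=\dot x_{\eta_k},\qquad B_k=T_{\xi_k},\qquad B'_k=T_{\eta_k}.
\]
\begin{itemize}
\item[(B1)] Every condition forces that $\dot H=\{\dot x_\zeta:\zeta<\kappa\}$ is a countably compact subgroup of $\mathbb T^\theta$.
\item[(B2)] \emph{Locality.} If $p\Vdash\dot x_\zeta(i)=t$, then $p{\upharpoonright}T_\zeta\Vdash\dot x_\zeta(i)=t$.
\item[(B3)] \emph{Disjointness.} The sets $B_0,B'_0,B_1,B'_1,\dots$ are pairwise disjoint, and each $T_\zeta$ meets only finitely many of them.
\item[(B4)] \emph{Twins.} For $r\in\mathbb P_{B_k}$, $i<\theta$, $t\in\mathbb T$: $r\Vdash\dot a_k(i)=t$ if and only if $\pi_k(r)\Vdash\dot b_k(i)=t$.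
\item[(B5)] \emph{Newness.} No $r\in\mathbb P_{B_k}$ forces $\dot a_k=z$ for some $z\in\mathbb T^\theta\cap W$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{The cardinal $\theta$.} The cardinal $\kappa$ is singular, hence a limit cardinal, so \eqref{eq:omega} gives $\mu^\omega<\kappa$ for $\mu<\kappa$ in $V[G]$. Let $\Phi$ be given by Lemma~\ref{lem:red}, let $\sigma=\max(|\Phi|,\omega_2)$ and $\theta=\sigma^+<\kappa$. Listing $\Phi$ in length $\theta$ with repetitions, we obtain a continuous homomorphism into $\mathbb T^\theta$ whose image $H$ is a countably compact subgroup of size $\kappa$. We took a successor cardinal so that, in $V$, $\theta^{\omega_2}=(2^\sigma)^{\omega_2}=\theta$; also $2^\theta=\theta^+$.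

\emph{Names and supports, in $V$.} Choose $\mathbb P_\lambda$-names $\dot x_\zeta$ $(\zeta<\kappa)$, forced by every condition to be elements of $\mathbb T^\theta$, and $p_0\in G$ forcing that the $\dot x_\zeta$ are pairwise distinct and form a countably compact subgroup of $\mathbb T^\theta$. For $\zeta<\kappa$ and $i<\theta$ let $\mathcal A_{\zeta,i}$ be a maximal antichain of conditions $a$ deciding $\dot x_\zeta(i)$, say as $t_a$. Put $S_\zeta=\bigcup_{i<\theta}\bigcup_{a\in\mathcal A_{\zeta,i}}\operatorname{dom}(a)$. By (F3), $|S_\zeta|\le\theta\cdot\omega_2\cdot\omega_1=\theta$.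

\emph{$\Delta$-systems, in $V$.} Since $\kappa$ is singular, (F2) does not apply to all $\kappa$ supports at once, and we apply it at $\omega$ levels. Let $\theta\le\sigma_0<\sigma_1<\cdots$ be cofinal in $\kappa$ and $\chi_k=\sigma_k^{++}$. The $\chi_k$ are regular, strictly increasing with supremum $\kappa$, and $\theta^+<\chi_k$. For $\mu<\chi_k$ we have $\mu^\theta\le(2^{\sigma_k})^\theta=2^{\sigma_k}=\sigma_k^+<\chi_k$. So there are $E_k\subseteq\chi_k$ with $|E_k|=\chi_k$ and sets $R_k$ with $S_\xi\cap S_\eta=R_k$ for distinct $\xi,\eta\in E_k$. Put
\[
R=\operatorname{dom}(p_0)\cup\bigcup_{k<\omega}R_k,\qquad T_\zeta=S_\zeta\setminus R\quad(\zeta<\kappa).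
\]
Then $|R|\le\theta$, and for each $k$ the sets $T_\xi$, $\xi\in E_k$, are pairwise disjoint.

\emph{Passing to $W$.} From now on we work in $W$ and read $\dot x_\zeta$ as the $\mathbb Q$-name whose value at a generic $G'$ is the value of the original name at $G_R*G'$. Since $p_0\in G_R$, every such $G_R*G'$ contains $p_0$. This gives (B1), and every condition forces the $\dot x_\zeta$ to be pairwise distinct. The gain is that $W$ is still small at $\theta$: we have $|\mathbb P_R|\le\theta^{\omega_1}=\theta$, so by (F4)
\begin{equation}\label{eq:W}
2^\theta=\theta^+\quad\text{and}\quad|\mathbb T^\theta|=\theta^+\qquad\text{in }W,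
\end{equation}
the bound being $(\theta^{\omega_2})^\theta=\theta^\theta=\theta^+$ computed in $V$. Also $\theta^{\omega_1}=\theta$ in $W$.

\emph{Locality.} Fix $\zeta,i$ and call $a\in\mathcal A_{\zeta,i}$ \emph{active} if $a{\upharpoonright}R\in G_R$; put $a^*=a{\upharpoonright}T_\zeta$. Since $\operatorname{dom}(a)\subseteq S_\zeta$, an active $a$ lies in $G_R*G'$ if and only if $a^*\in G'$. Hence $a^*\Vdash\dot x_\zeta(i)=t_a$ for active $a$. Moreover every $u\in\mathbb Q$ is compatible with some such $a^*$, because a generic $G_R*G'$ with $u\in G'$ meets the maximal antichain $\mathcal A_{\zeta,i}$. Now let $p\Vdash\dot x_\zeta(i)=t$ and let $u\le p{\upharpoonright}T_\zeta$ force $\dot x_\zeta(i)=t'$. Take an active $a$ with $a^*$ compatible with $u$; then $t_a=t'$. As $a^*$ is compatible with $p{\upharpoonright}T_\zeta$ and has domain inside $T_\zeta$, it is compatible with $p$, so $t_a=t$. Thus every extension of $p{\upharpoonright}T_\zeta$ that decides $\dot x_\zeta(i)$ decides it as $t$, which proves (B2).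

\emph{Newness.} Call $\xi\in E_k$ \emph{old} if some $p_\xi\in\mathbb P_{T_\xi}$ forces $\dot x_\xi=z_\xi$ with $z_\xi\in\mathbb T^\theta\cap W$. If $\xi\ne\eta$ in $E_k$ are old, then $p_\xi\cup p_\eta$ is a condition, the domains being disjoint, and it forces $\dot x_\xi\neq\dot x_\eta$; so $z_\xi\ne z_\eta$. By \eqref{eq:W} at most $\theta^+<\chi_k$ elements of $E_k$ are old. Let $E'_k$ be the set of the others, so $|E'_k|=\chi_k$.

\emph{Types.} For $\xi\in E'_k$ let $\nu_\xi=|T_\xi|\le\theta$, fix a bijection $e_\xi\colon\nu_\xi\to T_\xi$, and put
\[
\operatorname{Rel}_\xi=\{(r,i,t)\in\mathbb P_{\nu_\xi}\times\theta\times\mathbb T:\ e_\xi(r)\Vdash\dot x_\xi(i)=t\}.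
\]
Since $|\mathbb P_\nu\times\theta\times\mathbb T|\le\theta^{\omega_1}\cdot\theta\cdot\omega_2=\theta$ for $\nu\le\theta$, there are at most $2^\theta=\theta^+$ pairs $(\nu_\xi,\operatorname{Rel}_\xi)$. As $\chi_k>\theta^+$ is regular, there is $E''_k\subseteq E'_k$ of size $\chi_k$ on which this pair is constant.

\emph{Diagonalization.} Let $Z_0=\emptyset$ and $Z_k=\bigcup_{\zeta<\chi_{k-1}}T_\zeta$ for $k\ge1$. Then $|Z_k|\le\chi_{k-1}\cdot\theta<\chi_k$, and each point of $Z_k$ lies in at most one $T_\xi$ with $\xi\in E''_k$. So there are distinct $\xi_k,\eta_k\in E''_k$ with $T_{\xi_k}\cap Z_k=T_{\eta_k}\cap Z_k=\emptyset$. The blocks $B_k,B'_k$ are disjoint because $\xi_k\neq\eta_k$ lie in $E_k$. For $l<k$ we have $\xi_l,\eta_l<\chi_l\le\chi_{k-1}$, so $B_l\cup B'_l\subseteq Z_k$ is disjoint from $B_k\cup B'_k$. Each $\zeta<\kappa$ is below $\chi_{k-1}$ for all large $k$, and for these $k$ the set $T_\zeta\subseteq Z_k$ misses $B_k\cup B'_k$. This is (B3). With $\pi_k=e_{\eta_k}\circ e_{\xi_k}^{-1}$, (B4) is the equality $\operatorname{Rel}_{\xi_k}=\operatorname{Rel}_{\eta_k}$, and (B5) holds because $\xi_k$ is not old.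
\end{proof}

\section{Shrinking the sets of possible values}\label{sec:step}

We work in $W$ and derive a contradiction from (B1)--(B5). Let $B=\bigcup_kB_k$, $B'=\bigcup_kB'_k$, and let $\pi=\bigcup_k\pi_k\colon B\to B'$, a bijection by (B3). A \emph{state} is a condition $q\in\mathbb P_B$; it stands for the symmetric condition $q\cup\pi(q)$, which says the same about each $\dot a_k$ and its twin $\dot b_k$. For a state $q$, $k<\omega$ and $i<\theta$ let
\[
\operatorname{Val}^i_k(q)=\{t\in\mathbb T:\ r\Vdash\dot a_k(i)=t\text{ for some }r\in\mathbb P_{B_k},\ r\le q{\upharpoonright}B_k\},\qquad C^i_k(q)=\overline{\operatorname{Val}^i_k(q)}.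
\]
We measure progress by the closed sets $C_k^i(q)$ rather than by the sets $\operatorname{Val}_k^i(q)$ because of the following fact: \emph{a decreasing $\omega_1$-sequence $(C_\alpha)$ of closed subsets of $\mathbb T$ is eventually constant.} (Each of the countably many basic open sets that misses some $C_\alpha$ does so from a countable stage on, and beyond the supremum of these stages the complements no longer grow.) The price is that twins will cancel only approximately.

\begin{lemma}\label{lem:val}
The set $\operatorname{Val}^i_k(q)$ is nonempty, and $C_k^i(q')\subseteq C^i_k(q)$ for $q'\le q$. If $C^i_k(q)=\{z\}$, then $q{\upharpoonright}B_k\Vdash\dot a_k(i)=z$.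
\end{lemma}

\begin{proof}
If $p\le q{\upharpoonright}B_k$ in $\mathbb Q$ forces $\dot a_k(i)=t$, then so does $p{\upharpoonright}B_k\le q{\upharpoonright}B_k$ by (B2), and $t\in\operatorname{Val}_k^i(q)$. Such $p$ exist, which gives the first claim; and if $C_k^i(q)=\{z\}$, all of them have $t=z$, which gives the last. Monotonicity holds because $r\le q'{\upharpoonright}B_k$ implies $r\le q{\upharpoonright}B_k$.
\end{proof}

The next lemma is the argument of Section~\ref{sec:toy} for twins. There we found a coordinate $i$ that $\bar p$ left free and reached a contradiction. Here the conclusion is that $\bar p$ leaves no coordinate free: one extension $q'$ makes progress at all undecided coordinates simultaneously.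

\begin{lemma}\label{lem:step}
For every state $q$ there are a state $q'\le q$ and $m<\omega$ such that for every $i<\theta$: if $C^i_l(q)$ has more than one point for some $l\ge m$, then $C^i_k(q')\subsetneq C^i_k(q)$ for some $k\ge m$.
\end{lemma}

\begin{proof}
Let $p=q\cup\pi(q)\in\mathbb Q$ and $\dot Y_N=\sum_{k<N}(\dot a_k-\dot b_k)$. By (B1), $(\dot Y_N)$ is forced to be a sequence in $\dot H$ with a cluster point in $\dot H$, so there are $\bar p\le p$ and $\zeta<\kappa$ with
\begin{equation}\label{eq:cluster}
\bar p\Vdash\text{$\dot x_\zeta$ is a cluster point of $(\dot Y_N)_{N<\omega}$.}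
\end{equation}
By (B3) fix $m$ with $T_\zeta\cap(B_k\cup B'_k)=\emptyset$ for all $k\ge m$, and let $q'=\bar p{\upharpoonright}B\le q$. Suppose that the conclusion fails at $i$. Then, by monotonicity, $C^i_k(q')=C^i_k(q)$ for all $k\ge m$, and this set has more than one point for some $k=l\ge m$.

\emph{Step 1: fix the cluster point without touching the blocks from $m$ on.} Let $D=T_\zeta\cup\bigcup_{k<m}(B_k\cup B'_k)$, which is disjoint from $B_k\cup B'_k$ for $k\ge m$. Let $p''\le\bar p$ decide $\dot x_\zeta(i)$ and $\dot a_k(i),\dot b_k(i)$ for $k<m$, and let $p_1=\bar p\cup p''{\upharpoonright}D$. This condition extends $p''{\upharpoonright}T_\zeta$, $p''{\upharpoonright}B_k$ and $p''{\upharpoonright}B'_k$ for $k<m$, so by (B2) it makes the same decisions: $p_1\Vdash\dot x_\zeta(i)=z$ and $p_1\Vdash\dot Y_m(i)=y$ for some $z,y\in\mathbb T$. On $B_k\cup B'_k$ with $k\ge m$, $p_1$ coincides with $\bar p$.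

\emph{Step 2: cancel the twins.} Let $k\ge m$. By (B2) there are $s'_k\in\mathbb P_{B'_k}$ with $s'_k\le\bar p{\upharpoonright}B'_k$ and $c_k\in\mathbb T$ such that $s'_k\Vdash\dot b_k(i)=c_k$. Since $s'_k\le\pi_k(q{\upharpoonright}B_k)$, the condition $\pi_k^{-1}(s'_k)$ extends $q{\upharpoonright}B_k$, and it forces $\dot a_k(i)=c_k$ by (B4). Hence $c_k\in C^i_k(q)=C^i_k(q')$. So the value taken by $\dot b_k(i)$ can still be approximated by $\dot a_k(i)$ below $\bar p$: there are $s_k\in\mathbb P_{B_k}$ with $s_k\le q'{\upharpoonright}B_k=\bar p{\upharpoonright}B_k$ and $d_k\in\mathbb T$ such that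
\[
s_k\Vdash\dot a_k(i)=d_k,\qquad\|d_k-c_k\|<2^{-k}.
\]
At level $l$ there is a second option. The set $\operatorname{Val}_l^i(q')$ is not a singleton, since its closure is not, so there are $\tilde s_l\in\mathbb P_{B_l}$ with $\tilde s_l\le\bar p{\upharpoonright}B_l$ and $\tilde d_l\ne d_l$ such that $\tilde s_l\Vdash\dot a_l(i)=\tilde d_l$.

\emph{Step 3: two limits for one cluster point.} Let $p_2=p_1\cup\bigcup_{k\ge m}(s_k\cup s'_k)$, and let $\tilde p_2$ be the same union with $\tilde s_l$ in place of $s_l$. The conditions $s_k,s'_k$ live on pairwise disjoint blocks, and each extends the restriction of $p_1$ to its block by Step~1. So $p_2$ and $\tilde p_2$ are countable unions of pairwise compatible conditions, hence conditions by (F1), and both extend $p_1\le\bar p$. For $N\ge m$,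
\[
p_2\Vdash\dot Y_N(i)=y_N,\qquad\text{where } y_N=y+\sum_{m\le k<N}(d_k-c_k).
\]
Since $\sum_k\|d_k-c_k\|<\infty$, the sequence $(y_N)$ converges to some $y_\infty\in\mathbb T$. The projection to the coordinate $i$ is continuous, so by \eqref{eq:cluster} $z$ is a cluster point of $(y_N)$, and therefore $z=y_\infty$. On the other hand $\tilde p_2\Vdash\dot Y_N(i)=y_N+\tilde d_l-d_l$ for $N>l$, and $\tilde p_2$ also forces \eqref{eq:cluster} and $\dot x_\zeta(i)=z$, so $z=y_\infty+\tilde d_l-d_l$. This contradicts $\tilde d_l\ne d_l$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]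
In $W$ define a decreasing sequence of states $q^\alpha$, $\alpha\le\omega_1$. Let $q^0=\emptyset$. Given $q^\alpha$ with $\alpha<\omega_1$, let $q^{\alpha+1}$ and $m_\alpha$ be provided by Lemma~\ref{lem:step}. At limits $\alpha\le\omega_1$ let $q^\alpha=\bigcup_{\beta<\alpha}q^\beta$, which is a condition by (F1). Fix $m$ such that $X=\{\alpha<\omega_1:m_\alpha=m\}$ is uncountable.

Let $i<\theta$. For each $k$ the decreasing sequence $(C_k^i(q^\alpha))_{\alpha<\omega_1}$ of closed subsets of $\mathbb T$ is constant from some $\alpha_k<\omega_1$ on. Take $\alpha\in X$ with $\alpha\ge\sup_k\alpha_k$. Then $C^i_k(q^{\alpha+1})=C^i_k(q^\alpha)$ for all $k$, so by the choice of $q^{\alpha+1}$ and $m_\alpha=m$, no $C_l^i(q^\alpha)$ with $l\ge m$ has more than one point. By Lemma~\ref{lem:val}, $C^i_m(q^{\omega_1})$ is a nonempty subset of $C^i_m(q^\alpha)$, hence a singleton $\{z(i)\}$, and $q^{\omega_1}{\upharpoonright}B_m\Vdash\dot a_m(i)=z(i)$.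

The number $m$ does not depend on $i$, and the function $z\in\mathbb T^\theta$ is defined in $W$. So $q^{\omega_1}{\upharpoonright}B_m\in\mathbb P_{B_m}$ forces $\dot a_m=z$, contradicting (B5).
\end{proof}

\begin{remark}[Where the hypotheses are used]\label{rem:hyp}
\emph{Countable cofinality} of $\kappa=|H|$ is used in Lemma~\ref{lem:red} and in the diagonalization, where all $\kappa$ supports are avoided in $\omega$ steps; Corollary~\ref{cor:sharp}(2) shows that it cannot be dropped. \emph{The equalities $2^\mu=\mu^+$} give the chain condition, the $\Delta$-systems, and the bound $\theta^+$ on old points and on types. \emph{Conditions of size $\omega_1$} are needed to form $q^{\omega_1}$: each coordinate $i$ is decided at a countable stage, but the stage depends on $i$ and there are $\theta$ coordinates. With countable conditions this union need not be a condition. \emph{The assumption $2^\omega=\omega_2$} is then what makes $2^{\mathfrak c}$ large: $\mathbb P_\lambda$ adds no subsets of $\omega_1$, so over a model of GCH the extension would have $2^{\mathfrak c}=2^{\omega_1}=\omega_2<\aleph_\omega$.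
\end{remark}

\section{Sizes of countably compact groups in the model}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
We work in $V[G]$ and first show that for infinite $\kappa$,
\begin{equation}\label{eq:arith}
\kappa^\omega=\kappa\quad\text{if and only if}\quad\kappa\ge\mathfrak c\ \text{ and }\ \operatorname{cf}(\kappa)>\omega.
\end{equation}
If $\kappa^\omega=\kappa$, then $\kappa\ge2^\omega$, and $\operatorname{cf}(\kappa)>\omega$ by K\"onig's theorem. Conversely, let $\kappa\ge\omega_2$ and $\operatorname{cf}(\kappa)>\omega$. Every $\omega$-sequence in $\kappa$ is bounded by some $\alpha<\kappa$, and $|\alpha|^\omega\le\max(|\alpha|^+,\omega_2)\le\kappa$ by \eqref{eq:omega}. So $\kappa^\omega\le\kappa\cdot\kappa=\kappa$.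

(1) Let $A$ be infinite and countably compact. Then $|A|\ge\mathfrak c=\omega_2$ by Lemma~\ref{lem:size}. If $|A|=\omega_2$, its cofinality is $\omega_2$; if $|A|>\omega_2$, then $\operatorname{cf}(|A|)>\omega$ by Theorem~\ref{thm:main}. In both cases $|A|^\omega=|A|$ by \eqref{eq:arith}. By Lemma~\ref{lem:size} the groups $dA$, $A[n]$, $dA[n]$ are countably compact, so the same applies to those that are infinite.

(2) ``Only if'' follows from (1), since $|(\mathbb Z/p)^{(\kappa)}|=\kappa$. The converse is a ZFC argument. Let $\kappa^\omega=\kappa$ and let $\Sigma$ be the subgroup of the compact group $(\mathbb Z/p)^\kappa$ consisting of the elements with countable support. A sequence in $\Sigma$ lies in the subgroup of elements supported on one countable set $J\subseteq\kappa$; this subgroup is closed in $(\mathbb Z/p)^\kappa$, hence compact, and is contained in $\Sigma$. So the sequence has a cluster point in $\Sigma$, and $\Sigma$ is countably compact. Further $\kappa\le|\Sigma|\le\kappa^\omega\cdot2^\omega=\kappa$. A vector space over $\mathbb Z/p$ of infinite size $\kappa$ has dimension $\kappa$, so $\Sigma$ is isomorphic to $(\mathbb Z/p)^{(\kappa)}$.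 The last equivalence is \eqref{eq:arith}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Forcing hereditarily separable compact-like group topologies on Abelian groups},
\texttt{https://core.ac.uk/download/pdf/82418340.pdf}.

\end{thebibliography}
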